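\title{Pseudo-amenable Banach algebras with a bounded approximate identity are approximately amenable}

\begin{abstract}
We prove that every pseudo-amenable Banach algebra with a bounded approximate identity is approximately amenable. In fact every continuous derivation from such an algebra into any Banach bimodule, dual or not, is approximately inner. The proof corrects a given approximate diagonal so that its image under the product map stays close to the bounded approximate identity; the only external tool is the Cohen--Hewitt factorization theorem. We also give several equivalent forms of approximate amenability for algebras with a bounded approximate identity, determine the best bound for the products of an approximate diagonal, and apply the result to $c_0$-sums.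
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $\mathcal A$ is a complex Banach algebra, not assumed to have an identity. A \emph{Banach $\mathcal A$-bimodule} is a Banach space $X$ that is an $\mathcal A$-bimodule with $\|a\cdot x\|,\|x\cdot a\|\le C\|a\|\|x\|$ for some constant $C$. Its dual $X^*$ is again a Banach bimodule under $\langle x,a\cdot\varphi\rangle=\langle x\cdot a,\varphi\rangle$ and $\langle x,\varphi\cdot a\rangle=\langle a\cdot x,\varphi\rangle$. A \emph{derivation} is a linear map $D:\mathcal A\to X$ with $D(ab)=a\cdot D(b)+D(a)\cdot b$. Each $\xi\in X$ gives the \emph{inner} derivation $a\mapsto a\cdot\xi-\xi\cdot a$, and $D$ is \emph{approximately inner} if there is a net $(\xi_\alpha)\subset X$ with $D(a)=\lim_\alpha(a\cdot\xi_\alpha-\xi_\alpha\cdot a)$ in norm for every $a\in\mathcal A$. The algebra $\mathcal A$ is \emph{approximately amenable} if every continuous derivation from $\mathcal A$ into a dual bimodule $X^*$ is approximately inner.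

The second notion lives in the projective tensor product $\mathcal A\hat\otimes\mathcal A$, the completion of $\mathcal A\otimes\mathcal A$ in the norm $\|m\|=\inf\{\sum_i\|x_i\|\|y_i\| : m=\sum_i x_i\otimes y_i\}$. It is a Banach bimodule under $a(x\otimes y)=ax\otimes y$ and $(x\otimes y)a=x\otimes ya$, and it carries the product map $\pi:\mathcal A\hat\otimes\mathcal A\to\mathcal A$, $\pi(x\otimes y)=xy$. An \emph{approximate diagonal} is a net $(m_\mu)\subset\mathcal A\hat\otimes\mathcal A$, not necessarily bounded, such that $am_\mu-m_\mu a\to0$ and $\pi(m_\mu)a\to a$ in norm for all $a\in\mathcal A$. The algebra is \emph{pseudo-amenable} if it has one.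

Both notions relax one classical implication. Suppose that $\mathcal A$ has an identity and an exact diagonal, that is, an element $w=\sum_i x_i\otimes y_i$ with $aw=wa$ for all $a$ and $\pi(w)=1$. In the algebra of $n\times n$ matrices, $w=\sum_iE_{i1}\otimes E_{1i}$ is one, since $aw=wa=\sum_{i,j}a_{ij}E_{i1}\otimes E_{1j}$ and $\sum_i E_{i1}E_{1i}=1$. Then every continuous derivation $D$ into a bimodule on which $1$ acts as the identity is inner, implemented by $\xi=\sum_ix_i\cdot D(y_i)$; the computation is the one in Lemma~\ref{lem:derivation} below. Pseudo-amenability is an approximate form of the hypothesis of this implication, and approximate amenability is an approximate form of its conclusion. For unital algebras they coincide, by fact (iv) below, while $\ell^1$ with pointwise product is pseudo-amenable and not approximately amenable (Section~\ref{sec:l1}). The usual substitute for an identity is a \emph{bounded approximate identity}, a bounded net $(e_\alpha)\subset\mathcal A$ with $e_\alpha a\to a$ and $ae_\alpha\to a$ in norm for all $a$; its \emph{bound} is $\sup_\alpha\|e_\alpha\|$.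 This leads to the question posed in \cite{AAPA}:
\begin{quote}
\emph{If $\mathcal A$ has a bounded approximate identity and is pseudo-amenable, must it be approximately amenable?}
\end{quote}
The following facts are known.
\begin{enumerate}
\item[(i)] An approximately amenable Banach algebra with a bounded approximate identity is pseudo-amenable.
\item[(ii)] $\mathcal A$ is approximately amenable and has a bounded approximate identity if and only if it has an approximate diagonal $(m_\mu)$ with $(\pi(m_\mu))$ bounded.
\item[(iii)] If $\mathcal A$ has an approximate diagonal $(m_\mu)$ with $(\pi(m_\mu))$ weak* convergent in $\mathcal A^{**}$, then $\mathcal A$ is approximately amenable.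
\item[(iv)] If $\mathcal A$ has a central bounded approximate identity (in particular, if $\mathcal A$ is commutative with a bounded approximate identity, or unital), then $\mathcal A$ is approximately amenable if and only if it is pseudo-amenable.
\end{enumerate}
By (ii), the question is whether the products $\pi(m_\mu)$ can be made bounded. For an approximate diagonal that is a \emph{sequence} $(m_n)$ they already are: the uniform boundedness principle gives $B$ with $\|\pi(m_n)a\|\le B\|a\|$ for all $n$ and $a$, whence $\|\pi(m_n)\|=\lim_\alpha\|\pi(m_n)e_\alpha\|\le B\sup_\alpha\|e_\alpha\|$. This and (iv) suggest the answer yes. For nets there is no such principle.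

\begin{example}\label{ex:c0}
Let $\mathcal A=c_0$ with pointwise product and unit vectors $\delta_i$; the indicator functions of $\{1,\dots,n\}$ form a bounded approximate identity. For a finite set $F\subset c_0$ and $0<\varepsilon<1$ choose $n$ with $|a_i|\le\varepsilon^2$ for $i>n$ and $a\in F$, and put $m_{F,\varepsilon}=\sum_{i\le n}\delta_i\otimes\delta_i+\varepsilon^{-1}\delta_{n+1}\otimes\delta_{n+1}$. Then $am_{F,\varepsilon}=m_{F,\varepsilon}a$ for all $a$, and $\|\pi(m_{F,\varepsilon})a-a\|\le\varepsilon$ for $a\in F$, but $\|\pi(m_{F,\varepsilon})\|=\varepsilon^{-1}\to\infty$ along the net.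
\end{example}

So passing to a subnet does not help, and the diagonal has to be changed. We show that this can always be done.

\begin{theorem}\label{thm:main}
If $\mathcal A$ is pseudo-amenable and has a bounded approximate identity, then $\mathcal A$ is approximately amenable. Moreover, every continuous derivation from $\mathcal A$ into any Banach $\mathcal A$-bimodule is approximately inner.
\end{theorem}

Let $\mathcal A^\#=\mathcal A\oplus\mathbb C1$ be the unitization, with norm $\|a+\lambda1\|=\|a\|+|\lambda|$. The bimodule $\mathcal A^\#\hat\otimes\mathcal A^\#$ and its product map $\pi$ are defined as for $\mathcal A$.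

\begin{theorem}\label{thm:equiv}
Let $\mathcal A$ have a bounded approximate identity $(e_\alpha)$. The following are equivalent:
\begin{enumerate}
\item[(1)] $\mathcal A$ is pseudo-amenable;
\item[(2)] $\mathcal A$ is approximately amenable;
\item[(3)] every continuous derivation of $\mathcal A$ into every Banach $\mathcal A$-bimodule is approximately inner;
\item[(4)] there is a net $(w_\mu)\subset\mathcal A^\#\hat\otimes\mathcal A^\#$ with $\pi(w_\mu)=1$ and $aw_\mu-w_\mu a\to0$ for all $a\in\mathcal A^\#$;
\item[(5)] $\mathcal A$ has an approximate diagonal $(m_\mu)$ and there are indices $\alpha(\mu)$, eventually beyond any given $\alpha_0$, with $\|\pi(m_\mu)-e_{\alpha(\mu)}\|\to0$.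
\end{enumerate}
If these hold and $\kappa$ is the infimum of the bounds of all bounded approximate identities of $\mathcal A$, then
\[
\inf\Big\{\sup_\mu\|\pi(m_\mu)\| : (m_\mu)\text{ an approximate diagonal for }\mathcal A\Big\}=\kappa .
\]
\end{theorem}

\begin{corollary}\label{cor:c0}
If the algebras $\mathcal A_i$ $(i\in I)$ are pseudo-amenable (equivalently, approximately amenable) with bounded approximate identities of a common bound $K$, then $\mathcal A=c_0\text{-}\bigoplus_i\mathcal A_i$ is approximately amenable.
\end{corollary}

The proofs do not rely on (i)--(iv). Section~\ref{sec:reduction} reduces Theorem~\ref{thm:main} to a statement about finite sets, Proposition~\ref{prop:key}. Section~\ref{sec:idea} locates the difficulty and works out the two shortest cases of the construction, and Section~\ref{sec:proof} proves the proposition. Section~\ref{sec:equiv} contains the proofs of Theorem~\ref{thm:equiv} and Corollary~\ref{cor:c0}.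

\section{Conventions}\label{sec:conv}

We use three standard facts about the projective tensor product of Banach spaces $E$ and $F$. First, $\|x\otimes y\|=\|x\|\|y\|$. Second, every element of $E\hat\otimes F$ is a sum $\sum_{i=1}^\infty x_i\otimes y_i$ with $\sum_i\|x_i\|\|y_i\|<\infty$. Third, a bounded bilinear map $\beta:E\times F\to G$ induces a linear map $E\hat\otimes F\to G$ of the same norm with $x\otimes y\mapsto\beta(x,y)$. Thus $\|am\|,\|ma\|\le\|a\|\|m\|$, the map $\pi$ is a contractive bimodule map, and the natural map $\mathcal A\hat\otimes\mathcal A\to\mathcal A^\#\hat\otimes\mathcal A^\#$ is a contractive bimodule map compatible with $\pi$; we do not distinguish an element from its image. An identity between bounded linear maps on a tensor product need only be checked on elementary tensors.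

All nets are built from finite data. For a finite set $F\subset\mathcal A$ and $\eta>0$, call $m\in\mathcal A\hat\otimes\mathcal A$ an \emph{$(F,\eta)$-diagonal} if
\[
\|xm-mx\|\le\eta\quad\text{and}\quad\|\pi(m)x-x\|\le\eta\qquad(x\in F).
\]
An approximate diagonal contains an $(F,\eta)$-diagonal for every $F$ and $\eta$. Conversely, a choice of one $(F,\eta)$-diagonal for each pair is an approximate diagonal, the pairs being directed by $(F,\eta)\le(F',\eta')$ if $F\subset F'$ and $\eta\ge\eta'$. Other nets are obtained from finite statements in the same way.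

The \emph{defect} of $m$ is $u=1-p\in\mathcal A^\#$, where $p=\pi(m)$. Although the definition tests $p$ on one side only, the other side comes for free: $xp-px=\pi(xm-mx)$, so for an $(F,\eta)$-diagonal
\begin{equation}\label{eq:defect}
\|ux\|\le\eta,\qquad\|xu\|\le2\eta\qquad(x\in F).
\end{equation}
In particular, if $(m_\mu)$ is an approximate diagonal, then $a\pi(m_\mu)\to a$ as well, and a bounded net $(\pi(m_\mu))$ is a bounded approximate identity.

\section{Reduction to a diagonal with bounded products}\label{sec:reduction}

We begin with the computation that links diagonals to derivations.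

\begin{lemma}\label{lem:derivation}
Let $(w_\mu)\subset\mathcal A^\#\hat\otimes\mathcal A^\#$ be a net with $\pi(w_\mu)=1$ and $aw_\mu-w_\mu a\to0$ for all $a\in\mathcal A$. Then every continuous derivation from $\mathcal A$ into any Banach $\mathcal A$-bimodule is approximately inner.
\end{lemma}

\begin{proof}
Let $D:\mathcal A\to X$ be a continuous derivation. Make $X$ a Banach $\mathcal A^\#$-bimodule by letting $1$ act as the identity, and put $D(1)=0$. The extension is a continuous derivation on $\mathcal A^\#$, because
\[
D\big((a+\lambda1)(b+\nu1)\big)=D(ab)+\lambda D(b)+\nu D(a)=(a+\lambda1)\cdot D(b)+D(a)\cdot(b+\nu1).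
\]
Let $\Phi:\mathcal A^\#\hat\otimes\mathcal A^\#\to X$ be the bounded linear map with $\Phi(x\otimes y)=x\cdot D(y)$. Then $\Phi(aw)=a\cdot\Phi(w)$, and $x\cdot D(ya)=xy\cdot D(a)+x\cdot D(y)\cdot a$ gives $\Phi(wa)=\pi(w)\cdot D(a)+\Phi(w)\cdot a$. Subtracting,
\begin{equation}\label{eq:Phi}
a\cdot\Phi(w)-\Phi(w)\cdot a=\pi(w)\cdot D(a)+\Phi(aw-wa)\qquad(a\in\mathcal A).
\end{equation}
With $\xi_\mu=\Phi(w_\mu)$ we get $a\cdot\xi_\mu-\xi_\mu\cdot a=D(a)+\Phi(aw_\mu-w_\mu a)\to D(a)$.
\end{proof}

Identity \eqref{eq:Phi} shows why an approximate diagonal for $\mathcal A$ is not enough as it stands. It produces $\pi(m_\mu)\cdot D(a)$ in place of $D(a)$, and $\pi(m_\mu)a\to a$ is a statement about elements of $\mathcal A$, not of $X$. We therefore want to add to $m$ a tensor with product $1-p$ on which $a$ acts by small amounts from both sides. The tensor $(1-p)\otimes1$ is good from the left only. Replacing the second factor by $1-g$, where $ga\approx a$ and $pg\approx g$, repairs the right side and changes the product very little. The price is a factor $\|1-p\|$, and this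 is where boundedness of the products enters.

\begin{lemma}\label{lem:unitize}
Suppose that $\mathcal A$ has an approximate diagonal $(m_\mu)$ with $B=\sup_\mu\|\pi(m_\mu)\|<\infty$. Then there is a net $(w_\nu)\subset\mathcal A^\#\hat\otimes\mathcal A^\#$ with $\pi(w_\nu)=1$ and $aw_\nu-w_\nu a\to0$ for all $a\in\mathcal A^\#$.
\end{lemma}

\begin{proof}
Scalar multiples of $1$ commute with every $w$, so only $a\in\mathcal A$ matter. Let $S\subset\mathcal A$ be finite and $\varepsilon>0$. Choose $g$ among the $\pi(m_\mu)$ with $\|ga-a\|\le\varepsilon$ for $a\in S$, and then an $(S\cup\{g\},\varepsilon)$-diagonal $m$ among the $m_\mu$, with $p=\pi(m)$. Put $\rho=pg-g$, so $\|\rho\|\le\varepsilon$, and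
\[
w=m+(1-p)\otimes(1-g)-1\otimes\rho .
\]
Then $\pi(w)=p+(1-p-g+pg)-\rho=1$. For $a\in S$,
\[
aw-wa=(am-ma)+(a-ap)\otimes(1-g)-(1-p)\otimes(a-ga)-a\otimes\rho+1\otimes\rho a,
\]
and by \eqref{eq:defect} this has norm at most $\varepsilon+2\varepsilon(1+B)+(1+B)\varepsilon+2\|a\|\varepsilon$. The elements $w$, indexed by the pairs $(S,\varepsilon)$, form the required net.
\end{proof}

It remains to produce diagonals with bounded products. The following statement does more: it places the product next to a member of the given approximate identity.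

\begin{proposition}\label{prop:key}
Let $\mathcal A$ be pseudo-amenable with a bounded approximate identity $(e_\alpha)$. For every finite set $S\subset\mathcal A$, every $\varepsilon>0$ and every index $\alpha_0$ there are $M\in\mathcal A\hat\otimes\mathcal A$ and $f\in\{e_\alpha:\alpha\ge\alpha_0\}$ such that $\|\pi(M)-f\|\le\varepsilon$ and
\[
\|aM-Ma\|\le\varepsilon,\qquad\|fa-a\|\le\varepsilon,\qquad\|af-a\|\le\varepsilon\qquad(a\in S).
\]
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main}, given Proposition~\ref{prop:key}]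
Fix any $\alpha_0$. For each pair $(S,\varepsilon)$ with $\varepsilon\le1$ take $M$ and $f$ from the proposition. For $a\in S$,
\begin{equation}\label{eq:Mdiag}
\|\pi(M)a-a\|\le\|\pi(M)-f\|\|a\|+\|fa-a\|\le\varepsilon\|a\|+\varepsilon,
\end{equation}
so the elements $M$ form an approximate diagonal, and $\|\pi(M)\|\le\sup_\alpha\|e_\alpha\|+1$. Lemmas~\ref{lem:unitize} and~\ref{lem:derivation} show that every continuous derivation into any Banach bimodule is approximately inner. Dual bimodules are a special case.
\end{proof}

\section{The obstruction, and corrections in one and two steps}\label{sec:idea}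

In this section $S$ is a finite subset of the unit ball of $\mathcal A$, the number $K\ge1$ bounds $(e_\alpha)$, and the letters $e,f,g,h$ denote members of $(e_\alpha)$.

\subsection*{Multiplying by $e$} Choose $e$ with $ea\approx a\approx ae$ on $S$, then an $(S\cup\{e\},\eta)$-diagonal $m$, and put $M=me$. Then $\pi(M)=pe$ is within $\eta$ of $e$, and
\[
aM-Ma=(am-ma)e+m(ae-ea).
\]
If $e$ is central, the last term vanishes and Proposition~\ref{prop:key} follows at once. In general we know only that its norm is at most $\|m\|\|ae-ea\|$. To have $pe\approx e$ we must choose $e$ before $m$, and to have $\|m\|\|ae-ea\|$ small we must choose $e$ after $m$. This circle is the whole difficulty.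

\subsection*{Adding a correction} Since $\|m\|$ is out of control, we leave $m$ untouched and look for $M=m+n$. Choose $f$ and then $h$ \emph{after} $m$, with $pf\approx p$, $hp\approx p$ and $hf\approx f$. If $\pi(n)=huf$, where $u=1-p$ is the defect, then $\pi(M)=p+hf-hpf\approx f$. So the task is to lift the product $huf$ to a tensor $n$ such that $an$ and $na$ are both small for $a\in S$. Let $P=\|u\|$, which may be huge. The lift $hu\otimes f$ is good from the left, since $ahu=au+(ah-a)u$ and $h$ was chosen after $P$; but $(hu\otimes f)a=hu\otimes fa$ has no reason to be small. The lift $h\otimes uf$ has the opposite behavior. We cut $h$ and $f$ into pieces and choose the position of the tensor sign piece by piece.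

\subsection*{One step} Choose $g$ with $\|ag-a\|,\|ga-a\|\le\delta$ on $S$, then an $(S\cup\{g\},\eta)$-diagonal $m$, then $f,h$ as above with $\|fa-a\|,\|ah-a\|\le\delta$. With $h'=h-g$ and $f'=f-g$ we have $huf=guf+h'uf'+h'ug$, which lifts to
\[
n_1=gu\otimes f+h'u\otimes f'+h'\otimes ug .
\]
By \eqref{eq:defect} the first and third terms have norm at most $2K\eta$ each. In the middle term both outer factors almost annihilate $S$: $\|ah'\|,\|f'a\|\le2\delta$. Hence $ah'u\otimes f'$ and $h'u\otimes f'a$ have norm at most $4K\delta P$. The circle is still there, because $\delta$ is fixed before $P$, but it now sits in a single term that behaves alike on both sides.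

\subsection*{Two steps} Write $g_1=g$, $\delta_1=\delta$. After $m$, choose $g_2$ with error $\delta_2\le\min(\delta_1,\eta/P)$ on $S$ from both sides, and let $f,h$ have error at most $\delta_2$. Put $q=g_2-g_1$, $h'=h-g_2$, $f'=f-g_2$. Expanding $huf=(g_1+q+h')u(g_1+q+f')$ into nine products and grouping them gives the lift
\[
n_2=g_1u\otimes f+qu\otimes(f-g_1)+h'u\otimes f'+(h-g_1)\otimes ug_1+h'\otimes uq .
\]
The first and fourth terms have norm at most $2K\eta$. The third now contributes at most $4K\delta_2P\le4K\eta$ on each side. For the fifth, $\|ah'\|\|uq\|\le2\delta_2\cdot2KP\le4K\eta$ and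
\[
\|uqa\|\le P\|g_2a-a\|+\|ua\|+\|ug_1\|\|a\|\le3\eta .
\]
For the second, $\|aqu\|\le\|ag_2-a\|P+\|au\|+\|a\|\|g_1u\|\le5\eta$. One estimate is left:
\[
\|qu\otimes(f-g_1)a\|\le2\delta_1\|qu\| .
\]
This is progress. The norm $P=\|u\|$ has been replaced by $\|qu\|$, and $\|qu\|$ need not be small; it only has to be small compared with $1/\delta_1$.

\subsection*{The plan} Fix in advance an infinite chain $g_1,g_2,\dots$ with errors $16^{-k}$ and increments $q_k=g_k-g_{k-1}$. Suppose that $m$ can be chosen so that $\|q_ku\|$ and $\|uq_k\|$ are of order $2^k\eta$ for \emph{all} $k$. Then the products $\|q_ku\|\cdot16^{1-k}$ sum to a multiple of $\eta$, and we may stop the chain at a stage $L$ with $16^{-L}P\le\eta$. Since $L$ depends on $m$, the diagonal must be tested on infinitely many elements at once, while pseudo-amenability allows only finitely many tests. Factorization closes this gap.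

\section{Proof of Proposition~\ref{prop:key}}\label{sec:proof}

We recall the factorization theorem.

\begin{theorem}[Cohen--Hewitt]\label{thm:CH}
Let $(e_\alpha)$ be a bounded net in $\mathcal A$ with $e_\alpha a\to a$ for all $a\in\mathcal A$, let $X$ be a left Banach $\mathcal A$-module, and let $y\in X$ satisfy $e_\alpha\cdot y\to y$. Then $y=b\cdot z$ for some $b\in\mathcal A$ and $z\in X$. The corresponding statement holds for right modules.
\end{theorem}

\begin{lemma}\label{lem:common}
Let $\mathcal A$ have a bounded approximate identity and let $(y_j)$ be a sequence in $\mathcal A$ with $\|y_j\|\to0$. Then there are $b,c\in\mathcal A$ and bounded sequences $(z_j)$, $(z_j')$ in $\mathcal A$ with $y_j=bz_j=z_j'c$ for all $j$. The same holds for finitely many null sequences, with common $b$ and $c$.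
\end{lemma}

\begin{proof}
The space $c_0(\mathcal A)$ of null sequences with the supremum norm is a left and a right Banach $\mathcal A$-module under coordinatewise multiplication. Let $y=(y_j)$, let $K$ bound $(e_\alpha)$, and given $\delta>0$ take $N$ with $\|y_j\|\le\delta$ for $j>N$. Then
\[
\|e_\alpha y-y\|\le\max\Big\{\max_{j\le N}\|e_\alpha y_j-y_j\|,\ (K+1)\delta\Big\},
\]
so $e_\alpha y\to y$; the same bound on the other side gives $ye_\alpha\to y$. Apply Theorem~\ref{thm:CH} on each side. Finitely many null sequences interleave to a single one.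
\end{proof}

The lemma stands in for the uniform boundedness principle. If $\|ub\|\le\eta$, then $\|uy_j\|\le\eta\sup_i\|z_i\|$ for every $j$, whatever the size of $\|u\|$: one test on $b$ controls a whole null sequence.

\begin{proof}[Proof of Proposition~\ref{prop:key}]
Let $K\ge1$ bound $(e_\alpha)$. Replacing $S$ by $R^{-1}S$ and $\varepsilon$ by $\varepsilon/R$, where $R=\max\{1,\max_{a\in S}\|a\|\}$, we may assume that $\|a\|\le1$ for $a\in S$. The objects are chosen in the order: chain $(g_k)$; factors $b,c$ and a constant $C$; tolerance $\eta$; diagonal $m$; length $L$; elements $f$ and $h$.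

\medskip\noindent\emph{Step 1: the chain.} Choose $g_1,g_2,\dots$ among the $e_\alpha$ with
\begin{equation}\label{eq:chain}
\|ag_k-a\|\le16^{-k},\qquad\|g_ka-a\|\le16^{-k}\qquad(a\in S,\ k\ge1).
\end{equation}
Put $g_0=0$ and $q_k=g_k-g_{k-1}$, so that $q_1+\dots+q_k=g_k$ and $\|q_k\|\le2K$. For $k\ge2$, both $\|aq_k\|$ and $\|q_ka\|$ are at most $16^{-k}+16^{1-k}\le2\cdot16^{1-k}$. Hence $(2^{-k}q_k)_k$, $(4^kq_ka)_k$ and $(4^kaq_k)_k$ are null sequences for $a\in S$.

\medskip\noindent\emph{Step 2: common factors.} We need two kinds of bound. On $uq_k$ and $q_ku$ a slowly growing bound suffices, since these will be multiplied by errors from \eqref{eq:chain}. The elements $uq_ka$ and $aq_ku$ will be multiplied only by factors of norm at most $2K$, so they need a summable bound; neither $\|uq_k\|\|a\|$, whose bound grows with $k$, nor $\|u\|\|q_ka\|$, which contains $\|u\|$, provides one. We therefore factor both families. Apply Lemma~\ref{lem:common} on the left to $(2^{-k}q_k)$ and $(4^kq_ka)$, $a\in S$, and on the right to $(2^{-k}q_k)$ and $(4^kaq_k)$, $a\in S$. This gives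 $b,c\in\mathcal A$, a constant $C\ge1$, and elements $z_k,z_{k,a},z_k',z_{k,a}'$ of norm at most $C$ with
\[
q_k=2^kbz_k,\qquad q_ka=4^{-k}bz_{k,a},\qquad q_k=2^kz_k'c,\qquad aq_k=4^{-k}z_{k,a}'c
\]
for all $k\ge1$ and $a\in S$.

\medskip\noindent\emph{Step 3: the diagonal.} Let $\eta=\varepsilon/(17KC)$. Choose an $(S\cup\{b,c\},\eta)$-diagonal $m$; this is the only use of pseudo-amenability. Let $p=\pi(m)$, $u=1-p$ and $P=\|u\|=1+\|p\|$. By \eqref{eq:defect}, $\|ub\|\le\eta$ and $\|cu\|\le2\eta$, so for \emph{all} $k\ge1$ and $a\in S$
\begin{equation}\label{eq:star}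
\begin{aligned}
\|uq_k\|&\le2^kC\eta, &\qquad \|uq_ka\|&\le4^{-k}C\eta,\\
\|q_ku\|&\le2^{k+1}C\eta, &\qquad \|aq_ku\|&\le2\cdot4^{-k}C\eta.
\end{aligned}
\end{equation}

\medskip\noindent\emph{Step 4: the end of the chain.} Now that $P$ is known, choose $L\ge1$ with $16^{-L}P\le\eta$. Choose $f\in\{e_\alpha:\alpha\ge\alpha_0\}$, and then $h$ among the $e_\alpha$, with
\begin{gather*}
\|fa-a\|,\ \|af-a\|,\ \|ah-a\|\le16^{-L}\quad(a\in S),\\
\|pf-p\|\le\eta,\qquad\|hf-f\|\le\eta,\qquad\|hp-p\|\le\eta .
\end{gather*}
With \eqref{eq:chain} this gives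
\begin{equation}\label{eq:tails}
\|a(h-g_k)\|\le2\cdot16^{-k},\qquad\|(f-g_k)a\|\le2\cdot16^{-k}\qquad(a\in S,\ 1\le k\le L).
\end{equation}
Put $h'=h-g_L$ and $f'=f-g_L$, and define $M=m+n$ with
\[
n=\sum_{k=1}^Lq_ku\otimes(f-g_{k-1})\;+\;h'u\otimes f'\;+\;\sum_{l=1}^L(h-g_l)\otimes uq_l .
\]
All factors lie in $\mathcal A$, so $n\in\mathcal A\hat\otimes\mathcal A$. The rule behind the formula is shown in Figure~\ref{fig:stairs}: in a product $q_kuq_l$ the defect $u$ is attached to the increment of smaller index (to $q_k$ when $k=l$), so that the growing bound in \eqref{eq:star} meets a factor from further along the chain, which almost annihilates $S$ by \eqref{eq:tails}.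

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=2.6cm,y=0.8cm,font=\small]
\draw[thick,fill=gray!15] (0,0) rectangle (4,-1);
\draw[thick,fill=gray!15] (1,-1) rectangle (4,-2);
\draw[thick,fill=gray!15] (2,-2) rectangle (4,-3);
\draw[thick] (0,-1) rectangle (1,-4);
\draw[thick] (1,-2) rectangle (2,-4);
\draw[thick] (2,-3) rectangle (3,-4);
\draw[thick,fill=gray!40] (3,-3) rectangle (4,-4);
\node at (2,-0.5) {$q_1u\otimes f$};
\node at (2.5,-1.5) {$q_2u\otimes(f-g_1)$};
\node at (3,-2.5) {$q_3u\otimes(f-g_2)$};
\node at (0.5,-2.5) {$(h-g_1)\otimes uq_1$};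
\node at (1.5,-3) {$(h-g_2)\otimes uq_2$};
\node at (2.5,-3.5) {$(h-g_3)\otimes uq_3$};
\node at (3.5,-3.5) {$h'u\otimes f'$};
\node at (0.5,0.4) {$q_1$}; \node at (1.5,0.4) {$q_2$};
\node at (2.5,0.4) {$q_3$}; \node at (3.5,0.4) {$f'$};
\node at (-0.15,-0.5) {$q_1$}; \node at (-0.15,-1.5) {$q_2$};
\node at (-0.15,-2.5) {$q_3$}; \node at (-0.15,-3.5) {$h'$};
\end{tikzpicture}
\caption{The tensor $n$ for $L=3$. The rows are the pieces of $h=q_1+q_2+q_3+h'$, the columns are the pieces of $f=q_1+q_2+q_3+f'$, and the cell in row $x$ and column $y$ stands for the product $xuy$. Each outlined block is one elementary tensor of $n$, whose product is the sum of the cells in the block. The blocks tile the square, so $\pi(n)=huf$.}\label{fig:stairs}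
\end{figure}

\medskip\noindent\emph{Step 5: the product of $M$.} Since $f-g_{k-1}=f'+\sum_{l=k}^Lq_l$ and $h-g_l=h'+\sum_{k=l+1}^Lq_k$,
\begin{align*}
\pi(n)&=\sum_{k\le l\le L}q_kuq_l+\sum_{k\le L}q_kuf'+h'uf'+\sum_{l\le L}h'uq_l+\sum_{l<k\le L}q_kuq_l\\
&=g_Lug_L+g_Luf'+h'uf'+h'ug_L=(g_L+h')u(g_L+f')=huf .
\end{align*}
Thus $\pi(M)=p+hf-hpf$. Writing $p-hpf=(p-hp)+h(p-pf)$, we get
\[
\|\pi(M)-f\|\le\|hf-f\|+\|p-hp\|+\|h\|\|p-pf\|\le(2+K)\eta\le\varepsilon .
\]

\medskip\noindent\emph{Step 6: $an$ and $na$ are small.} Let $a\in S$. For $an$, the three parts of $n$ contribute, by \eqref{eq:star} and \eqref{eq:tails}, at most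
\begin{align*}
\sum_{k\le L}\|aq_ku\|\|f-g_{k-1}\|&\le\sum_{k\ge1}2\cdot4^{-k}C\eta\cdot2K=\tfrac43KC\eta,\\
\|ah'\|\|u\|\|f'\|&\le2\cdot16^{-L}\cdot P\cdot2K\le4K\eta,\\
\sum_{l\le L}\|a(h-g_l)\|\|uq_l\|&\le\sum_{l\ge1}2\cdot16^{-l}\cdot2^lC\eta=\tfrac27C\eta .
\end{align*}
As $K,C\ge1$ and $\frac43+4+\frac27<6$, we have $\|an\|\le6KC\eta$. For $na$, the term $k=1$ of the first sum is treated separately, because $f-g_0=f$ does not annihilate $a$; there we use $\|q_1u\|\le4C\eta$ and $\|fa\|\le K$. The contributions are at most
\begin{align*}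
\sum_{k\le L}\|q_ku\|\|(f-g_{k-1})a\|&\le4KC\eta+\sum_{k\ge2}2^{k+1}C\eta\cdot2\cdot16^{1-k}=4KC\eta+\tfrac87C\eta,\\
\|h'\|\|u\|\|f'a\|&\le2K\cdot P\cdot2\cdot16^{-L}\le4K\eta,\\
\sum_{l\le L}\|h-g_l\|\|uq_la\|&\le2K\sum_{l\ge1}4^{-l}C\eta=\tfrac23KC\eta .
\end{align*}
As $4+\frac87+4+\frac23<10$, we have $\|na\|\le10KC\eta$. None of these bounds depends on $L$ or $P$. Therefore
\[
\|aM-Ma\|\le\|am-ma\|+\|an\|+\|na\|\le\eta+16KC\eta\le17KC\eta=\varepsilon .
\]
Finally $\|fa-a\|,\|af-a\|\le16^{-L}\le\eta\le\varepsilon$.
\end{proof}

\begin{remark}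
The bound $K$ is used three times: in Lemma~\ref{lem:common}, in making $(2^{-k}q_k)$ a null sequence, and for the factors estimated by $K$ or $2K$ in Steps 5 and 6. The element $h$ serves only to bring $\pi(M)$ close to $f$. With $h=f$ and $\|fp-p\|\le\eta$ the same argument puts $\pi(M)$ close to $f^2$, whose norm is at most $K^2$. That suffices for Theorem~\ref{thm:main}, but not for the constant in Theorem~\ref{thm:equiv}.
\end{remark}

\section{Equivalent conditions, the constant, and $c_0$-sums}\label{sec:equiv}

\begin{proof}[Proof of Theorem~\ref{thm:equiv}]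
Let $K$ bound $(e_\alpha)$. We prove $(1)\Rightarrow(5)\Rightarrow(4)\Rightarrow(3)\Rightarrow(2)$, and then $(2)\Rightarrow(4)\Rightarrow(1)$. The implication $(2)\Rightarrow(1)$ is fact (i) of the introduction; we include a short proof.

$(1)\Rightarrow(5)$. Direct the triples $\mu=(S,\varepsilon,\alpha_0)$ by inclusion in $S$, decreasing $\varepsilon$ and increasing $\alpha_0$. For each $\mu$ let $m_\mu=M$ and $e_{\alpha(\mu)}=f$, with $\alpha(\mu)\ge\alpha_0$, be given by Proposition~\ref{prop:key}. By \eqref{eq:Mdiag}, $(m_\mu)$ is an approximate diagonal. Also $\|\pi(m_\mu)-e_{\alpha(\mu)}\|\le\varepsilon$, and $\alpha(\mu)\ge\beta$ as soon as the third entry of $\mu$ is beyond $\beta$.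

$(5)\Rightarrow(4)$. A tail of $(m_\mu)$ has $\|\pi(m_\mu)\|\le K+1$; apply Lemma~\ref{lem:unitize}.

$(4)\Rightarrow(3)$ is Lemma~\ref{lem:derivation}, and (2) is the case of dual bimodules in (3).

$(2)\Rightarrow(4)$. Let $N$ be the kernel of $\pi$ on $\mathcal A^\#\hat\otimes\mathcal A^\#$, a closed sub-bimodule, and let $D(a)=a\otimes1-1\otimes a\in N$. This is a continuous derivation, since $aD(b)+D(a)b=ab\otimes1-a\otimes b+a\otimes b-1\otimes ab$. The canonical embedding of $N$ in the dual bimodule $N^{**}=(N^*)^*$ is a bimodule map, so (2) applies to $D:\mathcal A\to N^{**}$. Given a finite set $S\subset\mathcal A$ and $\varepsilon>0$, there is $\xi\in N^{**}$ with $\|D(a)-(a\cdot\xi-\xi\cdot a)\|\le\varepsilon$ for $a\in S$. We replace $\xi$ by an element of $N$. Give $N^S$ the maximum norm, let $d=(D(a))_{a\in S}$, and let $T:N\to N^S$ be the map $Tx=(ax-xa)_{a\in S}$. By the Hahn--Banach theorem, the distance from $d$ to $T(N)$ is the supremum of $|\varphi(d)|$ over functionals $\varphi$ of norm at most $1$ that vanish on $T(N)$. Such a $\varphi$ is a family $(\varphi_a)\subset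 N^*$ with $\sum_a\|\varphi_a\|\le1$ and $\sum_a(\varphi_a\cdot a-a\cdot\varphi_a)=0$. Then $\sum_a\langle\varphi_a,a\cdot\xi-\xi\cdot a\rangle=\langle\sum_a(\varphi_a\cdot a-a\cdot\varphi_a),\xi\rangle=0$, so
\[
|\varphi(d)|=\Big|\sum_{a\in S}\langle\varphi_a,D(a)-(a\cdot\xi-\xi\cdot a)\rangle\Big|\le\varepsilon .
\]
Hence some $x\in N$ has $\|d-Tx\|\le2\varepsilon$. The element $w=1\otimes1-x$ satisfies $\pi(w)=1$ and $\|aw-wa\|=\|D(a)-(ax-xa)\|\le2\varepsilon$ for $a\in S$. Scalar multiples of $1$ commute with $w$.

$(4)\Rightarrow(1)$. Inserting $e_\alpha$ next to the tensor sign does not disturb the module actions: the map $T_\alpha:\mathcal A^\#\hat\otimes\mathcal A^\#\to\mathcal A\hat\otimes\mathcal A$ with $T_\alpha(x\otimes y)=xe_\alpha\otimes e_\alpha y$ is an $\mathcal A$-bimodule map of norm at most $K^2$. Given $S$ and $\varepsilon$, take $w=\sum_ix_i\otimes y_i$ from (4) with $\|aw-wa\|\le\varepsilon/(1+K^2)$ on $S$ and $\sum_i\|x_i\|\|y_i\|<\infty$. Then $\|aT_\alpha(w)-T_\alpha(w)a\|\le\varepsilon$ for $a\in S$ and every $\alpha$. Moreover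
\[
\pi(T_\alpha w)a-a=\sum_ix_i\big(e_\alpha^2y_ia-y_ia\big).
\]
Each term tends to $0$, because $z=y_ia\in\mathcal A$ and $e_\alpha^2z-z=e_\alpha(e_\alpha z-z)+(e_\alpha z-z)$, and the terms are dominated by the summable sequence $(K^2+1)\|x_i\|\|y_i\|\|a\|$. So $T_\alpha w$ is an $(S,\varepsilon)$-diagonal for large $\alpha$.

\emph{The constant.} If $(m_\mu)$ is an approximate diagonal with $B=\sup_\mu\|\pi(m_\mu)\|<\infty$, then $(\pi(m_\mu))$ is a bounded approximate identity of bound $B$ by Section~\ref{sec:conv}, so $B\ge\kappa$. Conversely, let $\delta>0$. The implication $(1)\Rightarrow(5)$ holds for every bounded approximate identity; apply it to one of bound at most $\kappa+\delta$. On a tail, $\|\pi(m_\mu)-e_{\alpha(\mu)}\|\le\delta$, and this tail is an approximate diagonal with $\sup_\mu\|\pi(m_\mu)\|\le\kappa+2\delta$.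
\end{proof}

The algebra $c_0\text{-}\bigoplus_i\mathcal A_i$ consists of the families $a=(a_i)$ with $a_i\in\mathcal A_i$ such that $\{i:\|a_i\|\ge\varepsilon\}$ is finite for each $\varepsilon>0$, with coordinatewise operations and norm $\sup_i\|a_i\|$.

\begin{proof}[Proof of Corollary~\ref{cor:c0}]
The two hypotheses on $\mathcal A_i$ are equivalent by Theorem~\ref{thm:equiv}. Let $S\subset\mathcal A$ be finite and $\varepsilon>0$, and choose a finite set $F\subset I$ with $\|a_i\|<\varepsilon$ for $i\notin F$ and $a\in S$.

For $i\in F$ choose $e_i\in\mathcal A_i$ with $\|e_i\|\le K$ and $\|e_ia_i-a_i\|,\|a_ie_i-a_i\|\le\varepsilon$ for $a\in S$. Then $e=\sum_{i\in F}e_i$ has norm at most $K$, and $\|ea-a\|,\|ae-a\|\le\varepsilon$ on $S$, since the coordinates outside $F$ are $-a_i$. So $\mathcal A$ has a bounded approximate identity; this is where the common bound is used.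

For $i\in F$ choose $m_i\in\mathcal A_i\hat\otimes\mathcal A_i$ with $\|a_im_i-m_ia_i\|\le\varepsilon/(1+|F|)$ and $\|\pi(m_i)a_i-a_i\|\le\varepsilon$ for $a\in S$. The natural map $\mathcal A_i\hat\otimes\mathcal A_i\to\mathcal A\hat\otimes\mathcal A$ is contractive, and $am_i=a_im_i$, $m_ia=m_ia_i$ in $\mathcal A\hat\otimes\mathcal A$. Let $m=\sum_{i\in F}m_i$. Then $am-ma=\sum_{i\in F}(a_im_i-m_ia_i)$ has norm at most $\varepsilon$. The coordinates of $\pi(m)a-a$ are $\pi(m_i)a_i-a_i$ for $i\in F$ and $-a_i$ for $i\notin F$, so $\|\pi(m)a-a\|\le\varepsilon$. Thus $\mathcal A$ is pseudo-amenable, and Theorem~\ref{thm:main} applies.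
\end{proof}

\section{Multiplier-bounded approximate identities do not suffice}\label{sec:l1}

Call a net $(e_\alpha)$ with $e_\alpha a\to a$ and $ae_\alpha\to a$ \emph{multiplier-bounded} if $\|e_\alpha a\|,\|ae_\alpha\|\le K\|a\|$ for all $\alpha$ and $a$ and some $K$. In Theorem~\ref{thm:main}, boundedness of the approximate identity cannot be weakened to this condition.

Let $\ell^1$ have the pointwise product and put $m_n=\sum_{i\le n}\delta_i\otimes\delta_i$. Then $am_n=\sum_{i\le n}a_i\,\delta_i\otimes\delta_i=m_na$, and $p_n=\pi(m_n)$ is the indicator function of $\{1,\dots,n\}$. It acts contractively by multiplication, and $\|p_na-a\|=\sum_{i>n}|a_i|\to0$. So $\ell^1$ is pseudo-amenable and $(p_n)$ is a multiplier-bounded approximate identity. However, $\ell^1$ is not approximately amenable, by Dales, Loy and Zhang \cite{DLZ}.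

One can see where the proof breaks. The conclusion of Proposition~\ref{prop:key} holds for $(p_n)$, with $M=m_n$ and $f=p_n$, but $\|p_n\|=n$. In Lemma~\ref{lem:unitize}, take $g=p_j$ and $m=m_n$ with $n\ge j$, so that $\rho=0$. For $a=(i^{-2})_i$ the term $(1-p_n)\otimes(a-p_ja)$ has norm $(1+n)\sum_{i>j}i^{-2}\ge(1+n)/(1+j)\ge1$, and the estimate is lost. By Lemma~\ref{lem:derivation} and \cite{DLZ}, no other choice of $w$ can succeed. Factorization fails too: if $b,z\in\ell^1$, then $\sum_i|b_iz_i|^{1/2}\le(\|b\|\|z\|)^{1/2}<\infty$ by the Cauchy--Schwarz inequality, so $(i^{-2})_i$ is not a product of two elements of $\ell^1$.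

\begin{thebibliography}{9}

\bibitem{AAPA}
\emph{Approximate amenability and pseudo-amenability in Banach algebras},
\texttt{https://intlpress.com/\allowbreak site/\allowbreak pub/\allowbreak files/\allowbreak \_fulltext/\allowbreak journals/\allowbreak amsa/\allowbreak 2023/\allowbreak 0008/\allowbreak 0002/\allowbreak AMSA-2023-0008-0002-a006.pdf}

\bibitem{DLZ}
Dales, Loy and Zhang,
\emph{Approximate amenability for Banach sequence algebras},
Studia Math. \textbf{177} (2006).

\end{thebibliography}
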